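# A pseudocompact Whyburn space with no convergent sequences

All spaces are Hausdorff. A sequence is *non-trivial* if it is not eventually constant. "Having a convergent sequence" always means having a non-trivial one.

## An infinite pseudocompact Whyburn space whose countable subsets are all closed

**Theorem 1 (ZFC).** There is an infinite crowded zero-dimensional Hausdorff (hence Tychonoff) pseudocompact Whyburn space $X$ in which every countable subset is closed and discrete; in particular $X$ has no non-trivial convergent sequence. Moreover $|X|=\mathfrak c$ and every point has character $\omega_1$.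

*Crowded* means without isolated points. *Zero-dimensional* means having a base of clopen sets. The *character* $\chi(x,X)$ is the least size of a local base at $x$. The other two words are the subject.

**Definition.** A space $X$ is *Whyburn* if whenever $A\subseteq X$ is not closed and $x\in\operatorname{cl}(A)\setminus A$, there is $B\subseteq A$ with $\operatorname{cl}(B)\setminus A=\{x\}$. It is *weakly Whyburn* if whenever $A\subseteq X$ is not closed, there is $B\subseteq A$ with $|\operatorname{cl}(B)\setminus A|=1$.

**Definition.** A Tychonoff space is *pseudocompact* if every continuous real-valued function on it is bounded.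

The Whyburn property says that each new point of a closure can be reached alone. The weak version says that some new point can be reached alone. So every Whyburn space is weakly Whyburn. The theorem answers the following question from "Some results and examples concerning Whyburn spaces": *does every infinite (weakly) Whyburn pseudocompact Tychonoff space have a convergent sequence?* The answer is no for Whyburn spaces, and the same space answers it for weakly Whyburn ones. "Infinite" is there because finite spaces trivially have no non-trivial convergent sequence.

Two further statements will be proved. Let $\mathfrak h$ be the least size of a family of dense open subsets of $([\omega]^\omega,\subseteq^*)$ whose intersection is not dense. Here "open" means closed under taking infinite almost-subsets, and $\subseteq^*,=^*$ are inclusion and equality modulo finite sets.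

**Theorem 2.** For every regular uncountable $\kappa\le\mathfrak h$ there is an infinite crowded zero-dimensional pseudocompact Whyburn space $X$ in which all subsets of size $<\kappa$ are closed and discrete and all points have character exactly $\kappa$. Moreover, if $x\in\operatorname{cl}(A)\setminus A$, there is $B\subseteq A$ with $\operatorname{cl}(B)=B\cup\{x\}$ and all points of $B$ isolated in $B\cup\{x\}$.

**Proposition 3.** Let $X$ be an infinite pseudocompact Tychonoff space with no non-trivial convergent sequence. Then no non-isolated point of $X$ is a $G_\delta$, so non-isolated points have character $\ge\omega_1$. If $X$ is also weakly Whyburn, then $X$ has only finitely many isolated points and $|X|\ge\mathfrak c$. So the values $\omega_1$ and $\mathfrak c$ in Theorem 1 are the least possible.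

A listener who cares only about the question can read $\kappa=\omega_1$ throughout and ignore $\mathfrak h$.

## Two examples: $\omega_1+1$ and a space on a maximal almost disjoint family

Recall that $X$ is *Fréchet* if every $x\in\operatorname{cl}(A)$ is the limit of a sequence from $A$. A Fréchet space is Whyburn: if $x\in\operatorname{cl}(A)\setminus A$, take a sequence in $A$ converging to $x$ and let $B$ be its range. Then $\operatorname{cl}(B)=B\cup\{x\}$.

**Example (weakly Whyburn, not Whyburn).** Take $\omega_1+1$ with the order topology. Let $A$ be the set of countable successor ordinals and $x=\omega_1$. If $B\subseteq A$ has $x$ in its closure, then $B$ is unbounded in $\omega_1$. The supremum of an increasing $\omega$-sequence in $B$ is then a countable limit ordinal in $\operatorname{cl}(B)\setminus A$, so the space is not Whyburn. It is weakly Whyburn: if $A$ is not closed, let $\alpha$ be the least element of $\operatorname{cl}(A)\setminus A$. If $\alpha=\omega_1$, take $B=A$. If $\alpha<\omega_1$, take for $B$ the range of a sequence in $A$ converging to $\alpha$.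

For pseudocompactness we use only the following reformulation. Call $x$ a *cluster point* of a sequence $(U_n)_{n<\omega}$ of sets if every neighbourhood of $x$ meets $U_n$ for infinitely many $n$.

**Lemma 4.** A Tychonoff space $X$ is pseudocompact if and only if every sequence of non-empty open subsets of $X$ has a cluster point.

*Proof.* Suppose $(U_n)$ has no cluster point. Choose $x_n\in U_n$ and continuous $f_n:X\to[0,n]$ with $f_n(x_n)=n$ and $f_n=0$ off $U_n$. Every point has a neighbourhood meeting $U_n$ for only finitely many $n$, so $\sum_nf_n$ is continuous. It is at least $n$ at $x_n$, hence unbounded.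

Conversely, suppose $f:X\to\mathbb R$ is continuous and unbounded. Choose $x_n$ with $|f(x_{n+1})|>|f(x_n)|+1$, and let $U_n=\{y:\big||f(y)|-|f(x_n)|\big|<1/3\}$, a non-empty open set. Given $y$, consider its neighbourhood $\{z:\big||f(z)|-|f(y)|\big|<1/6\}$. If it meets $U_m$, then $|f(y)|$ is within $1/2$ of $|f(x_m)|$. This cannot happen for two values of $m$, since the numbers $|f(x_m)|$ are more than $1$ apart. So $(U_n)$ has no cluster point. $\square$

**Example (pseudocompact, not countably compact).** Let $\mathcal A$ be an infinite maximal family of infinite subsets of $\omega$ with pairwise finite intersections. On $\omega\cup\mathcal A$ let the points of $\omega$ be isolated, and let $A\in\mathcal A$ have the basic neighbourhoods $\{A\}\cup(A\setminus F)$, $F$ finite. These are clopen by almost disjointness, and the space is Hausdorff. It is pseudocompact. Indeed, given non-empty open $U_n$, pick $m_n\in U_n\cap\omega$. If some value is taken infinitely often, it is a cluster point. Otherwise $\{m_n:n<\omega\}$ is infinite, so by maximality it meets some $A\in\mathcal A$ in an infinite set, and the point $A$ is a cluster point. The set $\mathcal A$ is infinite, closed and discrete,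 so the space is not countably compact. It is first countable, hence Whyburn. It has many convergent sequences: the elements of $A$ converge to the point $A$.

Keep this example in mind. Maximality gave pseudocompactness, and the same set $A$ that makes the point $A$ a cluster point is a convergent sequence. The construction below keeps the first effect and removes the second.

## Where a convergent sequence is forced

We first see by hand that some natural classes contain no counterexample. A point is an *accumulation point* of $M$ if each of its neighbourhoods contains infinitely many points of $M$.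

**Lemma 5.** Let $X$ be weakly Whyburn and let $A\subseteq X$ be countably infinite and discrete, such that every infinite subset of $A$ has an accumulation point in $X$. Then some sequence of distinct points of $A$ converges.

*Proof.* An accumulation point of a subset of $A$ is not in $A$, because $A$ is discrete. So $A$ is not closed, and there is $B\subseteq A$ with $\operatorname{cl}(B)\setminus A=\{x\}$. The set $B$ is infinite, since a finite set is closed. Every infinite subset of $B$ has an accumulation point; it lies in $\operatorname{cl}(B)\setminus A$, so it is $x$. If a neighbourhood $V$ of $x$ missed infinitely many points of $B$, the infinite set $B\setminus V$ would have to accumulate at $x$, which is absurd. So every neighbourhood of $x$ contains all but finitely many points of $B$, and a one-to-one enumeration of $B$ converges to $x$. $\square$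

Every infinite Hausdorff space has a countably infinite discrete subset. In a countably compact space every infinite set has an accumulation point. So *every infinite countably compact Hausdorff weakly Whyburn space*, in particular every infinite compact one, *has a convergent sequence*. The lemma also covers *feebly compact* spaces (every locally finite family of non-empty open sets is finite) with infinitely many isolated points: for an infinite set $M$ of isolated points the family of singletons $\{m\}$, $m\in M$, is infinite, so it is not locally finite, and $M$ has an accumulation point. The source lists these as known results. It also records that a pseudocompact Whyburn space which is not Fréchet is known to exist.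

The argument needs a countable set of *points* all of whose infinite subsets accumulate. In a crowded pseudocompact space only sequences of *open sets* are guaranteed to cluster, and nothing prevents all countable sets from being closed.

**Proof of Proposition 3.** Let $X$ be infinite, pseudocompact, Tychonoff, with no non-trivial convergent sequence.

**Step 1: no non-isolated point is a $G_\delta$.** This step shows that first countability is out of reach. Let $\{x\}=\bigcap_nO_n$ with $O_n$ open and $x$ not isolated. By regularity choose open $U_n\ni x$ with $\operatorname{cl}U_{n+1}\subseteq U_n\cap O_n$. Then $\bigcap_n\operatorname{cl}U_n=\{x\}$. Let $W$ be an open neighbourhood of $x$. We claim that $U_n\subseteq\operatorname{cl}W$ for some $n$. Otherwise $(U_n\setminus\operatorname{cl}W)_n$ is a decreasing sequence of non-empty open sets. By Lemma 4 it has a cluster point $z$; since the sequence is decreasing, every neighbourhood of $z$ meets all its members, so $z\in\bigcap_n\operatorname{cl}U_n=\{x\}$. But $W$ is a neighbourhood of $x$ that misses them all, a contradiction. Given any open $V\ni x$, regularity gives an open $W\ni x$ with $\operatorname{cl}W\subseteq V$, hence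 $U_n\subseteq V$ for some $n$. So the decreasing sequence $(U_n)$ is a local base at $x$. Points $x_n\in U_n\setminus\{x\}$ converge to $x$ non-trivially, a contradiction. A countable local base at $x$ would make $x$ a $G_\delta$, so $\chi(x,X)\ge\omega_1$.

**Step 2: finitely many isolated points, if $X$ is weakly Whyburn.** Suppose there is a countably infinite set $A$ of isolated points. It is discrete. Given an infinite $M\subseteq A$, enumerate it without repetition as $m_0,m_1,\dots$; a cluster point of the open sets $\{m_n\}$ is an accumulation point of $M$. Lemma 5 now gives a non-trivial convergent sequence, a contradiction.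

**Step 3: $|X|\ge\mathfrak c$, if $X$ is weakly Whyburn.** By Step 2 the set $I$ of isolated points is finite, so $X\setminus I$ is a non-empty open crowded subspace, and each of its non-empty open subsets is infinite. By regularity we can choose recursively non-empty open sets $U_\sigma\subseteq X\setminus I$, $\sigma\in2^{<\omega}$, with $\operatorname{cl}U_{\sigma^\frown i}\subseteq U_\sigma$ for $i<2$ and $U_{\sigma^\frown0}\cap U_{\sigma^\frown1}=\emptyset$. For $f\in2^\omega$ the decreasing sequence $(U_{f|n})_n$ has a cluster point. It lies in $\bigcap_n\operatorname{cl}U_{f|n}=\bigcap_nU_{f|n}$, so this intersection is non-empty. The intersections for different $f$ are disjoint. So $|X|\ge\mathfrak c$. $\square$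

## Decreasing families of length $\kappa$: enough for Whyburn, too much as a base

Points must have uncountable character. The simplest way to use that is a decreasing family of neighbourhoods of uncountable regular length.

**Lemma 6.** Let $\kappa$ be regular uncountable and $X$ Hausdorff. Suppose every $x\in X$ has a local base of size $\le\kappa$ and a $\subseteq$-decreasing family $\{F_\xi:\xi<\kappa\}$ of closed neighbourhoods with $\bigcap_\xi F_\xi=\{x\}$. Then every subset of size $<\kappa$ is closed and discrete. Moreover, if $x\in\operatorname{cl}(A)\setminus A$, there is $B\subseteq A$ with $\operatorname{cl}(B)=B\cup\{x\}$ and all points of $B$ isolated in $B\cup\{x\}$. In particular $X$ is Whyburn.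

*Proof.* **Step 1: small sets are closed and discrete.** Let $|C|<\kappa$ and $x\notin C$. For $c\in C$ pick $\xi_c$ with $c\notin F_{\xi_c}$, and let $\xi=\sup_c\xi_c$, which is $<\kappa$ by regularity. Then $F_\xi\cap C=\emptyset$, so $x\notin\operatorname{cl}C$. Thus $C$ is closed. So are all its subsets, hence $C$ is discrete.

**Step 2: reaching $x$ alone.** Let $x\in\operatorname{cl}(A)\setminus A$ and let $\{V_\xi:\xi<\kappa\}$ be a local base at $x$, repetitions allowed. As $V_\xi\cap F_\xi$ is a neighbourhood of $x$, pick $b_\xi\in A\cap V_\xi\cap F_\xi$. Put $B=\{b_\xi:\xi<\kappa\}$. The sets $V_\xi$ give $x\in\operatorname{cl}B$. Now let $c\in\operatorname{cl}B$, $c\ne x$, and pick $\xi$ with $c\notin F_\xi$. For $\zeta\ge\xi$ we have $b_\zeta\in F_\zeta\subseteq F_\xi$. So the open neighbourhood $X\setminus F_\xi$ of $c$ meets $B$ only in points of $B_\xi=\{b_\zeta:\zeta<\xi\}$. This set has size $<\kappa$, so it is closed and discrete by Step 1. Hence $c\in\operatorname{cl}B_\xi=B_\xi\subseteq B$. Since $x\in F_\xi$ and $B_\xi$ is discrete, $c$ is isolated in $B\cup\{x\}$. So $\operatorname{cl}B=B\cup\{x\}$, and $\operatorname{cl}(B)\setminus A=\{x\}$ because $x\notin A$.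 $\square$

The first thing to try is to let the sets $F_\xi$ be clopen and themselves form the local base. *This is never pseudocompact when $X$ is infinite.* In such a space countable intersections of open sets are open: if $x\in\bigcap_nO_n$ and $F_{\xi_n}\subseteq O_n$ (with the family of $x$), then $F_{\sup\xi_n}\subseteq\bigcap_nO_n$. Take pairwise disjoint non-empty open sets $U_n$, which exist in every infinite Hausdorff space, and shrink each to a non-empty clopen $V_n\subseteq U_n$. Then $X\setminus\bigcup_nV_n=\bigcap_n(X\setminus V_n)$ is open, so a point outside $\bigcup_nV_n$ has a neighbourhood missing all $V_n$, and a point of $V_n$ has a neighbourhood meeting only $V_n$. So $(V_n)$ has no cluster point, against Lemma 4.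

Lemma 6 does not ask that the $F_\xi$ form a base; they need only shrink to $x$. So we look for basic neighbourhoods $G(x,\xi,k)^*$ with *two* parameters. The ordinal $\xi<\kappa$ makes them intersect to $\{x\}$. The parameter $k$ runs through a set of order type $\omega$ and lets a sequence of open sets cluster at $x$.

## Settling many subsets of a countable set at once

This section isolates the only combinatorial principle needed. For an infinite set $d$, say that $d$ *settles* $E$ if $d\subseteq^*E$ or $d\cap E$ is finite. For regular uncountable $\kappa$ consider:

> $(*)_\kappa$: if $D$ is countably infinite, $\lambda<\kappa$, and for each $\xi<\lambda$, $\mathcal E_\xi$ is a family of subsets of $D$ any two members of which are either $=^*$ or have finite intersection, then there is an infinite $d\subseteq D$ that settles every $E\in\mathcal E_\xi$, for all $\xi<\lambda$.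

Each single $\mathcal E_\xi$ may be as large as one likes. Only the number of families is bounded.

**Lemma 7.** $(*)_{\omega_1}$ holds in ZFC, and $(*)_\kappa$ holds for every regular uncountable $\kappa\le\mathfrak h$.

*Proof.* **Step 1: one family.** Let $\mathcal E$ be a family as in $(*)_\kappa$ and $e\subseteq D$ infinite. If some $E\in\mathcal E$ has $e\cap E$ infinite, let $e'=e\cap E$; otherwise let $e'=e$. Then $e'$ settles every $E'\in\mathcal E$. In the first case $E'=^*E$ gives $e'\subseteq^*E'$, and $E'\cap E$ finite gives $e'\cap E'$ finite; in the second case all $e'\cap E'$ are finite. Every infinite $d\subseteq^*e'$ then also settles every member of $\mathcal E$.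

**Step 2: countably many families.** Let $\lambda<\omega_1$, and enumerate the $\xi<\lambda$ as $\xi_0,\xi_1,\dots$. Put $d_0=D$ and obtain $d_{m+1}\subseteq d_m$ from $d_m$ and $\mathcal E_{\xi_m}$ by Step 1. Take an infinite $d\subseteq D$ with $d\subseteq^*d_m$ for all $m$.

**Step 3: fewer than $\mathfrak h$ families.** Identify $D$ with $\omega$. By Step 1, for each $\xi<\lambda$ the set of infinite $d$ settling all members of $\mathcal E_\xi$ is dense and open. Since $|\lambda|<\kappa\le\mathfrak h$, the intersection of these sets is dense, hence non-empty. $\square$

**From now on fix a regular uncountable $\kappa$ satisfying $(*)_\kappa$.**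

## Cones, combs, and a splitting that must be prevented

Let $T=\bigcup_{\alpha<\kappa}2^\alpha$, a tree under extension, and write $\operatorname{ht}(s)=\operatorname{dom}s$. Let $Q$ be the set of all $q\in2^\kappa$ that are eventually $0$. For $s\in T$ let the *cone* of $s$ be $[s]=\{q\in Q:s\subseteq q\}$, an infinite set. Two cones are nested or disjoint. For $s\in T$ and $i<\operatorname{ht}(s)$ let
$$r^s_i=(s|i)^\frown(1-s(i)),$$
the node that leaves $s$ exactly at $i$. Sorting the $q\in Q$ that do not extend $s$ by the first place where they differ from $s$, we see that the cones $[r^s_i]$, $i<\operatorname{ht}(s)$, partition $Q\setminus[s]$.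

Let $L$ be the set of $t\in T$ whose height is a limit ordinal of cofinality $\omega$.

**Definition.** A *comb at $t\in L$* is a function $a$ such that $\operatorname{dom}a\subseteq\operatorname{ht}(t)$ is cofinal of order type $\omega$ and $a(i)\in[r^t_i]$ for all $i\in\operatorname{dom}a$.

So $t$ is the spine and the $a(i)$ are teeth leaving it at increasing heights. Four facts are used constantly. First, $\operatorname{dom}a\cap k$ is finite for each $k<\operatorname{ht}(t)$. Second, the restriction of a comb to an infinite subset of its domain is a comb at $t$. Third, $a(i)|i=t|i$, so $a$ determines $t$. Fourth, $a$ is one-to-one, because the cones $[r^t_i]$ are disjoint. For combs $a,b$ at $t$ and $\xi<\kappa$ put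
$$E_\xi(a,b)=\{i\in\operatorname{dom}a\cap\operatorname{dom}b:a(i)|\xi=b(i)|\xi\}.$$
This set is symmetric in $a,b$ and decreases as $\xi$ increases.

The plan is that the points of $X$ are combs, and that a comb $a$ at $t$ has as basic neighbourhoods the unions of cones $\bigcup\{[a(i)|\xi]:i\in\operatorname{dom}a,\ i\ge k\}$, reinterpreted as sets of combs: a comb belongs to such a set if almost all its teeth do.

By analogy with maximal almost disjoint families, one would take at each $t$ a maximal family of combs such that any two agree at only finitely many common indices. Here is where that fails.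

**Example (splitting).** Let $t\in2^\omega$ be constantly $0$, so $r^t_i$ is $0^i1$. Let $a(i)$ be $0^i1$ followed by zeros, for all $i<\omega$. Let $b(i)$ be $a(i)$ with one change: for odd $i$ put $b(i)(\omega)=1$, and for even $i$ put $b(i)(\omega+1)=1$. Then $a(i)\neq b(i)$ for all $i$, so $a$ and $b$ are "almost disjoint". But $E_{\omega+1}(a,b)$ is the set of even numbers. The set $G=\bigcup_i[a(i)|(\omega+1)]$ contains half of the teeth of $b$ and misses the other half. So $b$ is neither in the set of combs given by $G$ nor in the set given by its complement, and these two sets are not complementary clopen sets.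

The required condition is therefore: for $\xi$ relevant to $a$, either $E_\xi(a,b)$ is finite or it contains almost all of $\operatorname{dom}b$. Restricting $b$ to the even numbers, call this $b'$, repairs the example: $E_{\omega+1}(a,b')=\operatorname{dom}b'$. But now exchange the roles: $E_{\omega+1}(b',a)$ is the set of even numbers, which splits $\operatorname{dom}a=\omega$. If $a$ is already chosen, we cannot thin it. What we can do is forbid $\xi=\omega+1$ in the neighbourhoods of $b'$. From $\xi=\omega+2$ on, $E_\xi(a,b')=\emptyset$ and there is no conflict. So each comb gets its own *threshold* $\eta$, and only $\xi\ge\eta$ may be used in its neighbourhoods.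

**Definition.** A set $\mathcal F$ of pairs $(a,\eta)$, with $a$ a comb at $t$ and $\operatorname{ht}(t)<\eta<\kappa$, is *admissible* if for any two distinct $(a,\eta),(b,\theta)\in\mathcal F$, in either order:

- (A1) $\{i\in\operatorname{dom}a\cap\operatorname{dom}b:a(i)=b(i)\}$ is finite;
- (A2) for every $\xi$ with $\eta\le\xi<\kappa$, either $E_\xi(a,b)$ is finite or $\operatorname{dom}b\subseteq^*E_\xi(a,b)$.

In the example $\{(a,\omega+1),(b',\omega+2)\}$ is admissible, while $\{(a,\omega+1),(b',\omega+1)\}$ is not. By (A1) no comb occurs with two thresholds. The empty set is admissible and admissibility is preserved by unions of chains, so by Zorn's lemma we **fix a maximal admissible family $\mathcal F_t$ for each $t\in L$.**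

## Maximal admissible families catch every comb of cones

Maximality must give what it gave in the almost disjoint example: every sequence of cones arranged along $t$ is caught by some member of $\mathcal F_t$.

**Lemma 8.** Let $t\in L$, let $D\subseteq\operatorname{ht}(t)$ be cofinal of order type $\omega$, let $\operatorname{ht}(t)<\xi_s<\kappa$, and let $s:D\to2^{\xi_s}$ satisfy $r^t_i\subseteq s(i)$ for all $i\in D$. Then there is $(a,\eta)\in\mathcal F_t$ such that $\{i\in D\cap\operatorname{dom}a:s(i)\subseteq a(i)\}$ is infinite.

*Proof.* Suppose not. We shall add a new pair to $\mathcal F_t$: the comb will be $s$, thinned and extended by zeros, with threshold $\xi_s$.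

**Step 1: the traces that the thinned domain must settle.** For $(a,\eta)\in\mathcal F_t$ and $\eta\le\xi<\xi_s$ let
$$E_\xi(a,s)=\{i\in D\cap\operatorname{dom}a:a(i)|\xi=s(i)|\xi\},$$
and for $\xi<\xi_s$ let $\mathcal E_\xi=\{E_\xi(a,s):(a,\eta)\in\mathcal F_t,\ \eta\le\xi\}$. We check the hypothesis of $(*)_\kappa$: any two members of $\mathcal E_\xi$ are $=^*$ or have finite intersection. Let $(a,\eta)\ne(b,\theta)$ be in $\mathcal F_t$ with $\eta,\theta\le\xi$, and suppose $E_\xi(a,s)\cap E_\xi(b,s)$ is infinite. For $i$ in this set $a(i)|\xi=s(i)|\xi=b(i)|\xi$, so it is contained in $E_\xi(a,b)$, which is therefore infinite. Since $\xi\ge\eta$ and $\xi\ge\theta$, (A2) applies in both orders and gives $\operatorname{dom}b\subseteq^*E_\xi(a,b)$ and $\operatorname{dom}a\subseteq^*E_\xi(a,b)$. Hence for almost all $i\in E_\xi(a,s)$ we have $i\in E_\xi(a,b)$, so $i\in\operatorname{dom}b$ and $b(i)|\xi=a(i)|\xi=s(i)|\xi$, that is, $i\in E_\xi(b,s)$. So $E_\xi(a,s)\subseteq^*E_\xi(b,s)$, and by symmetry the two sets are $=^*$.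

**Step 2: the new comb.** There are $\xi_s<\kappa$ families $\mathcal E_\xi$. By $(*)_\kappa$ take an infinite $d\subseteq D$ settling all members of all $\mathcal E_\xi$, $\xi<\xi_s$. For $i\in d$ let $c(i)\in Q$ be $s(i)$ followed by zeros. As $c(i)\supseteq s(i)\supseteq r^t_i$, $c$ is a comb at $t$. The pair $(c,\xi_s)$ is not in $\mathcal F_t$: otherwise, since $s(i)\subseteq c(i)$ for all $i\in d$, it would satisfy the conclusion of the lemma.

**Step 3: $\mathcal F_t\cup\{(c,\xi_s)\}$ is admissible.** This contradicts maximality and ends the proof. Let $(a,\eta)\in\mathcal F_t$. By our assumption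
$$E_{\xi_s}(a,c)=\{i\in d\cap\operatorname{dom}a:s(i)\subseteq a(i)\}$$
is finite. It contains all $i$ with $a(i)=c(i)$, so (A1) holds. Also $E_\xi(a,c)=E_\xi(c,a)$ is finite for all $\xi\ge\xi_s$. This is all that (A2) asks for the order $(c,\xi_s),(a,\eta)$, and it gives (A2) for the order $(a,\eta),(c,\xi_s)$ when $\xi\ge\xi_s$. There remain, in the latter order, the $\xi$ with $\eta\le\xi<\xi_s$. For these $E_\xi(a,c)=d\cap E_\xi(a,s)$. Since $d$ settles $E_\xi(a,s)\in\mathcal E_\xi$, this set is finite or almost contains $d=\operatorname{dom}c$. $\square$

The two devices do separate jobs. Thinning to $d$ takes care of the newcomer in old neighbourhoods; the threshold $\xi_s$ takes care of old points in the newcomer's neighbourhoods. And (A2) for the old points is what lets $(*)_\kappa$ handle all of them together.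

## The space of combs

Let $X=\bigcup_{t\in L}\mathcal F_t$. A point $x$ is a pair $(a_x,\eta_x)\in\mathcal F_{t_x}$; write $D_x=\operatorname{dom}a_x$. Since $a_x$ is one-to-one, a statement about all but finitely many points of $\operatorname{ran}(a_x)$ is the same as one about all but finitely many $i\in D_x$. For $G\subseteq Q$ let
$$G^*=\{x\in X:\operatorname{ran}(a_x)\setminus G\text{ is finite}\}.$$
If $G\subseteq H$ then $G^*\subseteq H^*$. Say that $G$ *decides* $x$ if $x\in G^*$ or $\operatorname{ran}(a_x)\cap G$ is finite; the two alternatives exclude each other. Call $G\subseteq Q$ *open* if it is a union of cones $[s]$, $s\in T$; finite intersections of open sets are open. Let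
$$\mathcal C=\{G\subseteq Q:G\text{ and }Q\setminus G\text{ are open and }G\text{ decides every }x\in X\}.$$

If $G\in\mathcal C$, then each $x$ has almost all teeth in $G$ or almost all teeth in $Q\setminus G$. So $Q\setminus G\in\mathcal C$ and $X\setminus G^*=(Q\setminus G)^*$. If $G,H\in\mathcal C$, then $G\cap H$ and its complement are open, and $G^*\cap H^*=(G\cap H)^*$. If $x\notin G^*\cap H^*$, then $\operatorname{ran}(a_x)$ has finite intersection with $G$ or with $H$, hence with $G\cap H$. So $G\cap H\in\mathcal C$, and $\mathcal C$ is a Boolean algebra. Give $X$ the topology with base $\{G^*:G\in\mathcal C\}$; the basic sets are clopen.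

The elements of $Q$ are deliberately not points of $X$. On $Q\cup X$ one could use the base $\{G\cup G^*:G\in\mathcal C\}$, but there the teeth of $a_x$ would converge to $x$: if $x\in G^*$, then $a_x(i)\in G$ for almost all $i$. In $X$ the teeth are gone and only the cones around them remain, inhabited by other combs.

**Lemma 9.** $[s]\in\mathcal C$ for every $s\in T$, and $x\in[s]^*$ if and only if $s\subsetneq t_x$.

*Proof.* The cone $[s]$ is open, and so is its complement $\bigcup_{j<\operatorname{ht}(s)}[r^s_j]$. Let $x\in X$ and $t=t_x$.

- If $s\subsetneq t$, then $a_x(i)\supseteq t|i\supseteq s$ for all $i\in D_x$ with $i\ge\operatorname{ht}(s)$, that is, for almost all $i\in D_x$. So $x\in[s]^*$.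
- If $s\supseteq t$, then $\operatorname{ran}(a_x)\cap[s]\subseteq\operatorname{ran}(a_x)\cap[t]=\emptyset$.
- If $s,t$ are incomparable and $j$ is the first place where they differ, then $[s]\subseteq[r^t_j]$, which contains at most one tooth of $a_x$. $\square$

## The neighbourhoods $G(x,\xi,k)^*$

For $x\in X$, $\eta_x\le\xi<\kappa$ and $k<\operatorname{ht}(t_x)$ put
$$G(x,\xi,k)=\bigcup\{[a_x(i)|\xi]:i\in D_x,\ i\ge k\}.$$

**Lemma 10.** $G(x,\xi,k)\in\mathcal C$ and $x\in G(x,\xi,k)^*$. If $y\ne x$ and $y\in G(x,\xi,k)^*$, then one of the following holds:

- (i) $t_y=t_x$ and $E_\xi(a_x,a_y)$ is infinite;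
- (ii) $t_y,t_x$ are incomparable and $a_x(j)|\xi\subsetneq t_y$, where $j\in D_x$ is the first place where $t_x,t_y$ differ.

*Proof.* Let $G=G(x,\xi,k)$ and $t=t_x$.

**Step 1: $G$ and its complement are open, and $x\in G^*$.** Since $\xi\ge\eta_x>\operatorname{ht}(t)$, we have $[a_x(i)|\xi]\subseteq[r^t_i]$ for $i\in D_x$. Hence $G\cap[t]=\emptyset$. Moreover $G\cap[r^t_j]$ is $[a_x(j)|\xi]$ if $j\in D_x$ and $j\ge k$, and $\emptyset$ otherwise. As $Q=[t]\cup\bigcup_j[r^t_j]$, the complement of $G$ is the union of $[t]$ and the sets $[r^t_j]\setminus G$, each of which is $[r^t_j]$ or $[r^t_j]\setminus[a_x(j)|\xi]$, hence open. Since $D_x\cap k$ is finite, $x\in G^*$.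

**Step 2: $G$ decides every $y\neq x$.** We distinguish the four possible positions of $t_y$, and note when $y\in G^*$.

- $t_y=t$. For $i\in D_y$ we have $a_y(i)\in[r^t_i]$, so by Step 1 $a_y(i)\in G$ if and only if $i\in D_x$, $i\ge k$ and $a_y(i)|\xi=a_x(i)|\xi$. So $\{i\in D_y:a_y(i)\in G\}=E_\xi(a_x,a_y)\setminus k$. By (A2), used with $\xi\ge\eta_x$, this is finite or cofinite in $D_y$. In the cofinite case $E_\xi(a_x,a_y)$ is infinite, which is (i).
- $t_y\supsetneq t$. For almost all $i\in D_y$ we have $i\ge\operatorname{ht}(t)$, so $a_y(i)\supseteq t_y|i\supseteq t$, that is, $a_y(i)\in[t]$. So $\operatorname{ran}(a_y)\cap G$ is finite.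
- $t_y\subsetneq t$. For $i\in D_y$ we have $a_y(i)\in[r^{t_y}_i]=[r^t_i]$. So $a_y(i)\in G$ only if $i\in D_x\cap\operatorname{ht}(t_y)$, a finite set because $\operatorname{ht}(t_y)<\operatorname{ht}(t)$. So $\operatorname{ran}(a_y)\cap G$ is finite.
- $t_y,t$ incomparable, first differing at $j$. Then $t_y|(j+1)=r^t_j$, so $a_y(i)\in[r^t_j]$ for all $i\in D_y$ with $i>j$, that is, for almost all $i\in D_y$. If $G\cap[r^t_j]=\emptyset$, then $\operatorname{ran}(a_y)\cap G$ is finite. Otherwise $j\in D_x$ and $G\cap[r^t_j]=[a_x(j)|\xi]$. By Lemma 9 this cone decides $y$, so $G$ does, and $y\in G^*$ exactly when $a_x(j)|\xi\subsetneq t_y$, which is (ii). $\square$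

**Lemma 11.** $\{G(x,\xi,k)^*:\eta_x\le\xi<\kappa,\ k\in D_x\}$ is a local base at $x$, of size $\le\kappa$.

*Proof.* Let $x\in G^*$ with $G\in\mathcal C$. For all but finitely many $i\in D_x$ we have $a_x(i)\in G$, and since $G$ is open there is $\xi_i<\kappa$ with $[a_x(i)|\xi_i]\subseteq G$. Let $\xi=\max(\eta_x,\sup_i\xi_i)$, which is $<\kappa$ because $D_x$ is countable and $\kappa$ is regular uncountable. Let $k\in D_x$ be beyond the exceptional $i$. Then $G(x,\xi,k)\subseteq G$, so $G(x,\xi,k)^*\subseteq G^*$. $\square$

**Lemma 12.** The sets $F_\xi=G(x,\xi,0)^*$, $\eta_x\le\xi<\kappa$, are clopen, decrease with $\xi$, and have intersection $\{x\}$.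

*Proof.* They are clopen neighbourhoods of $x$ by Lemma 10, and they decrease because the cones $[a_x(i)|\xi]$ do. Let $y\ne x$; we find $\xi$ with $y\notin F_\xi$.

If $t_y=t_x$, then by (A1) $a_x(i)\ne a_y(i)$ for almost all $i\in D_x\cap D_y$. There are only countably many $i$, so some $\xi\in[\eta_x,\kappa)$ exceeds the first place of difference for each such $i$. Then $E_\xi(a_x,a_y)$ is finite, (i) fails, and $y\notin F_\xi$. If $t_y,t_x$ are incomparable, take $\xi\ge\max(\eta_x,\operatorname{ht}(t_y))$; a sequence of length $\xi$ is not a proper initial segment of $t_y$, so (ii) fails. If $t_y\subsetneq t_x$ or $t_x\subsetneq t_y$, neither (i) nor (ii) is possible, and any $\xi\ge\eta_x$ works. $\square$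

Here is the two-parameter structure announced earlier. If $\xi$ is fixed and $k$ runs through $D_x$, the points of type (ii) disappear, since $j\ge k$ is needed, but the points of type (i) stay: by (A2), $E_\xi(a_x,a_y)\setminus k$ remains cofinite in $D_y$. The points of type (i) are removed only by increasing $\xi$.

## $X$ is Whyburn and crowded, and its countable subsets are closed

**Step 1: separation.** By Lemma 12, for $x\ne y$ some clopen set contains $x$ and not $y$. So $X$ is Hausdorff. It has a clopen base, so it is zero-dimensional and Tychonoff.

**Step 2: applying the criterion.** Reindex the family of Lemma 12 by $\kappa$, using $\xi\mapsto\eta_x+\xi$. With Lemma 11, the hypotheses of Lemma 6 hold. Hence *$X$ is Whyburn, in the strong form of the last sentence of Theorem 2, and every subset of size $<\kappa$ is closed and discrete.* In particular, countable sets are closed and discrete.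

**Step 3: no convergent sequences.** Let $(x_n)$ converge to $x$ and suppose $x_n\ne x$ for infinitely many $n$. The set $C=\{x_n:x_n\neq x\}$ is countable, hence closed, and $x\notin C$. So $X\setminus C$ is a neighbourhood of $x$ that misses infinitely many terms, a contradiction. So every convergent sequence is eventually equal to its limit.

**Step 4: size of open sets, and character.** This step also prepares the proof of pseudocompactness.

**Lemma 13.** Each $[s]^*$, $s\in T$, is infinite, and each non-empty open set contains some $[s]^*$. So $X$ is infinite and crowded, and $\chi(x,X)=\kappa$ for all $x\in X$.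

*Proof.* There are infinitely many $t\in L$ with $s\subsetneq t$: extend $s$ by zeros to the heights $\operatorname{ht}(s)+\omega\cdot n$, $1\le n<\omega$. For each $t\in L$ the family $\mathcal F_t$ is non-empty. Indeed, apply Lemma 8 to any cofinal $D\subseteq\operatorname{ht}(t)$ of order type $\omega$, to $\xi_s=\operatorname{ht}(t)+1$, and to the function sending $i\in D$ to $r^t_i$ extended by zeros to length $\xi_s$. If $s\subsetneq t$, then $\mathcal F_t\subseteq[s]^*$ by Lemma 9. The families $\mathcal F_t$ are pairwise disjoint, so $[s]^*$ is infinite.

Let $x\in U$ with $U$ open. By Lemma 11, $G(x,\xi,k)^*\subseteq U$ for some $\xi,k$. For any $i\in D_x$ with $i\ge k$ we have $[a_x(i)|\xi]\subseteq G(x,\xi,k)$, hence $[a_x(i)|\xi]^*\subseteq U$. So every non-empty open set is infinite, and $X$ is crowded.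

By Lemma 11, $\chi(x,X)\le\kappa$. If $x$ had a local base of size $<\kappa$, choosing a point $\ne x$ from each member would give a set $C$ of size $<\kappa$ with $x\in\operatorname{cl}(C)\setminus C$, contradicting Step 2. $\square$

## Every sequence of open sets clusters at a comb

**Proposition 14.** $X$ is pseudocompact.

*Proof.* Let $(U_n)_{n<\omega}$ be non-empty open sets. By Lemma 4 it suffices to find a cluster point. The plan is to replace the $U_n$ by cones, arrange infinitely many of these cones along some $t\in L$, and apply Lemma 8.

**Step 1: from open sets to cones and teeth.** By Lemma 13 choose $s_n\in T$ with $[s_n]^*\subseteq U_n$. Since cones are infinite, choose pairwise distinct $q_n\in[s_n]$.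

**Step 2: finding the spine $t$.** Let $S=\{s\in T:s\subseteq q_n\text{ for infinitely many }n\}$. Then $\emptyset\in S$, and each $s\in S$ has an immediate successor in $S$, because infinitely many $q_n$ take the same value at $\operatorname{ht}(s)$. Build a branch recursively. Given $t|\alpha\in S$, choose $t(\alpha)$ with $t|(\alpha+1)\in S$. At a limit $\alpha$ continue if $t|\alpha\in S$, and stop otherwise.

The recursion stops at some $\gamma<\kappa$. Otherwise we get $p\in2^\kappa$ with $p|\alpha\in S$ for all $\alpha<\kappa$. The first places where $p$ and $q_n$ differ, for those $n$ with $q_n\ne p$, are countably many, so some $\delta<\kappa$ exceeds them all. Then $p|\delta\subseteq q_n$ only if $q_n=p$, which holds for at most one $n$ because the $q_n$ are distinct. This contradicts $p|\delta\in S$.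

So there are a limit ordinal $\gamma<\kappa$ and $t\in2^\gamma$ with $t\notin S$ and $t|\alpha\in S$ for all $\alpha<\gamma$.

**Step 3: $t\in L$, and the teeth form a comb.** Discard the finitely many $n$ with $t\subseteq q_n$. For the others let $i_n<\gamma$ be least with $q_n(i_n)\ne t(i_n)$. Then $q_n\in[r^t_{i_n}]$. For each $\alpha<\gamma$ there are infinitely many $n$ with $t|\alpha\subseteq q_n$, that is, with $i_n\ge\alpha$. So the countable set of all $i_n$ is cofinal in the limit ordinal $\gamma$. Hence $\operatorname{cf}(\gamma)=\omega$ and $t\in L$. Fix an increasing sequence $(\gamma_j)_{j<\omega}$ cofinal in $\gamma$, and choose recursively $n_0<n_1<\cdots$ with $i_{n_j}\ge\gamma_j$ and $i_{n_{j+1}}>i_{n_j}$. Then $D=\{i_{n_j}:j<\omega\}$ is cofinal in $\gamma$ of order type $\omega$.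

**Step 4: catching.** Choose $\xi_s<\kappa$ with $\xi_s>\gamma$ and $\xi_s\ge\operatorname{ht}(s_{n_j})$ for all $j$; this is possible because $\kappa$ is regular uncountable. Put $s(i_{n_j})=q_{n_j}|\xi_s$. This extends both $r^t_{i_{n_j}}$ and $s_{n_j}$. By Lemma 8 there is $x\in\mathcal F_t\subseteq X$ such that
$$J=\{j:i_{n_j}\in D_x,\ s(i_{n_j})\subseteq a_x(i_{n_j})\}$$
is infinite.

**Step 5: $x$ is a cluster point.** By Lemma 11 it suffices to consider a neighbourhood $G(x,\xi,k)^*$ with $k\in D_x$. For all but finitely many $j\in J$ the ordinal $i=i_{n_j}$ satisfies $i\ge k$. For such $j$ put $\zeta=\max(\xi,\xi_s)$. Then $a_x(i)|\zeta$ extends $a_x(i)|\xi$, and it extends $s(i)$ because $s(i)\subseteq a_x(i)$ has length $\xi_s\le\zeta$. Hence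
$$[a_x(i)|\zeta]\subseteq G(x,\xi,k)\cap[s(i)]\subseteq G(x,\xi,k)\cap[s_{n_j}].$$
Taking stars and using Lemma 13,
$$\emptyset\ne[a_x(i)|\zeta]^*\subseteq G(x,\xi,k)^*\cap[s_{n_j}]^*\subseteq G(x,\xi,k)^*\cap U_{n_j}.$$
So every neighbourhood of $x$ meets $U_n$ for infinitely many $n$. $\square$

## The case $\kappa=\omega_1$ and the cardinality of $X$

**Proof of Theorem 2.** Let $\kappa\le\mathfrak h$ be regular uncountable. By Lemma 7, $(*)_\kappa$ holds, so the construction can be carried out for $\kappa$. The previous two sections give all the stated properties. $\square$

**Proof of Theorem 1.** By Lemma 7, $(*)_{\omega_1}$ holds in ZFC. So the construction with $\kappa=\omega_1$ gives everything except $|X|=\mathfrak c$. We have $|T|=2^{<\omega_1}=\mathfrak c$. Each $q\in Q$ is a member of $T$ followed by zeros, so $|Q|=\mathfrak c$. A comb is a countable subset of $\omega_1\times Q$, so there are at most $\mathfrak c^{\omega}=\mathfrak c$ combs. With the thresholds, $|X|\le\mathfrak c\cdot\omega_1=\mathfrak c$. Conversely, $X$ is an infinite pseudocompact Tychonoff weakly Whyburn space with no non-trivial convergent sequence, so $|X|\ge\mathfrak c$ by Proposition 3. (One can also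 see this directly: every $t\in2^\omega$ is in $L$, and the sets $\mathcal F_t$ are non-empty and pairwise disjoint.) $\square$

So there is, in ZFC, an infinite Whyburn, hence weakly Whyburn, pseudocompact Tychonoff space with no non-trivial convergent sequence. Both forms of the question have a negative answer. By Proposition 3, no such weakly Whyburn space has fewer than $\mathfrak c$ points, and in none of them does a non-isolated point have character below $\omega_1$.
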